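\title{Generically ordinary subschemes of isoclinic deformation spaces that are stable under automorphisms}

\begin{abstract}
Let $(A_0,\lambda_0)$ be a supersingular principally polarized abelian variety over an algebraically closed field of characteristic $p$. The $p$-adic group of automorphisms of its polarized $p$-divisible group acts on the equicharacteristic deformation space of $(A_0,\lambda_0)$. We prove that an irreducible closed formal subscheme that is stable under an open subgroup and is generically ordinary is the whole deformation space. The same holds for the unpolarized deformation space of any isoclinic $p$-divisible group. The proof attaches Kummer coordinates to the ordinary group at the generic point, shows that an automorphism congruent to $1$ modulo $p^n$ multiplies them by the $p^n$-th powers of the values of an explicit pairing, and proves with crystalline Dieudonn\'e theory that this pairing is nondegenerate.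
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Throughout, $k\supset\mathbb F_p$ is an algebraically closed field. Let $(A_0,\lambda_0)$ be a principally polarized abelian variety of dimension $g\ge1$ over $k$, and let $\operatorname{Def}(A_0,\lambda_0)$ be its formal deformation space in equicharacteristic $p$; it classifies lifts of $(A_0,\lambda_0)$ to Artinian local $k$-algebras with residue field $k$. By the Serre--Tate theorem it coincides with the deformation space $\operatorname{Def}(X_0,\lambda_0)$ of the polarized $p$-divisible group $X_0=A_0[p^\infty]$, where $\lambda_0$ also denotes the induced isomorphism $X_0\to X_0^t$. Hence the group $\operatorname{Aut}(X_0,\lambda_0)$ of automorphisms of $X_0$ that preserve $\lambda_0$ acts on it, by changing the identification of the special fiber with $X_0$. We give this group the $p$-adic topology induced from the finitely generated free $\mathbb Z_p$-module $\operatorname{End}(X_0)$; it is a compact $p$-adic Lie group, and its open subgroups have finite index.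

How large are the orbits of this action? The deformation space has a single $k$-point, which is fixed, so the question has to be put differently: which closed formal subschemes are stable under the group, or under an open subgroup? The closed point is stable. So is every locus cut out by a condition on the isomorphism class of the fibers. The basic such condition is ordinarity. A $p$-divisible group over a field is \emph{ordinary} if its connected part is multiplicative; for dimension $g$ and height $2g$ this means that its $p$-rank is $g$ (Lemma~\ref{lem:ord}). When $A_0$ is supersingular, $X_0$ is as far from ordinary as possible and its automorphism group is as large as possible. One may then guess that away from the non-ordinary locus there is no invariant left, so that a stable subscheme which meets the ordinary locus is everything. This is the conjecture posed in \cite{HOC}: if $(A_0,\lambda_0)$ is supersingular and $Z$ is an irreducible formal subscheme of $\operatorname{Def}(A_0,\lambda_0)$ that is stable under an open subgroup of $\operatorname{Aut}(X_0,\lambda_0)$,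 and if the universal $p$-divisible group is ordinary at the generic point of $Z$, then $Z=\operatorname{Def}(A_0,\lambda_0)$. For $g=1$ the deformation space is $\operatorname{Spf}k[[t]]$, a generically ordinary $Z$ is not supported at the closed point, and there is nothing more to prove. For $g=2$ the space has dimension $3$ and the assertion excludes stable generically ordinary curves and surfaces.

\subsection*{Results}

The conjecture is true. ``Formal subscheme'' always means closed formal subscheme. The deformation spaces below have the form $\operatorname{Spf}\mathcal R$ with $\mathcal R$ a power series ring over $k$, and the universal group is a $p$-divisible group over $\operatorname{Spec}\mathcal R$. A formal subscheme $\operatorname{Spf}\mathcal R/I$ is \emph{irreducible} if $\sqrt I$ is prime, and then $\sqrt I\in\operatorname{Spec}\mathcal R$ is its \emph{generic point}.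

\begin{theorem}\label{thm:P}
Let $(X_0,\lambda_0)$ be the polarized $p$-divisible group of a supersingular principally polarized abelian variety of dimension $g$ over $k$. Let $Z\subset\operatorname{Def}(X_0,\lambda_0)$ be an irreducible formal subscheme stable under an open subgroup $\Gamma\subset\operatorname{Aut}(X_0,\lambda_0)$. If the universal group is ordinary at the generic point of $Z$, then $Z=\operatorname{Def}(X_0,\lambda_0)$.
\end{theorem}

A $p$-divisible group over $k$ is \emph{isoclinic} if its Newton polygon has a single slope; an abelian variety is supersingular if its $p$-divisible group is isoclinic of slope $1/2$. The same proof gives an unpolarized statement for every slope.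

\begin{theorem}\label{thm:U}
Let $X_0$ be an isoclinic $p$-divisible group over $k$, and let $Z\subset\operatorname{Def}(X_0)$ be an irreducible formal subscheme stable under an open subgroup $\Gamma\subset\operatorname{Aut}(X_0)$. If the universal group is ordinary at the generic point of $Z$, then $Z=\operatorname{Def}(X_0)$.
\end{theorem}

\begin{corollary}\label{cor:nonord}
In either situation, a closed formal subscheme $Z\subsetneq\operatorname{Def}$, irreducible or not, that is stable under an open subgroup is contained set-theoretically in the non-ordinary locus.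
\end{corollary}

The closed point shows that generic ordinarity cannot be omitted. Section~\ref{sec:examples} shows that both theorems fail without the isoclinic hypothesis. We prove the two theorems together and refer to them as \emph{case \textup{(P)}} (polarized) and \emph{case \textup{(U)}} (unpolarized).

\subsection*{The method}

The first thing to try is to linearize the action at the fixed point. This gives nothing: an automorphism congruent to $1$ modulo $p^n$ acts trivially on $\mathcal R$ modulo the $p^n$-th powers of the maximal ideal (Lemma~\ref{lem:action}), so a small open subgroup acts trivially on any given infinitesimal neighborhood of the closed point. We turn this into an advantage. Fix a point $x$ of $Z$ with values in a valued field $C$, lying over the generic point and at distance $\rho<1$ from the closed point. An automorphism $\gamma\equiv1 \pmod{p^n}$ in $\Gamma$ moves $x$ to a point $x_\gamma$ of $Z$, and a function $\phi$ on $Z$ changes by $x_\gamma(\phi)-x(\phi)$, which has size at most about $\rho^{p^n}$. A $p$-th power changes by at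 most about $\rho^{p^{n+1}}$. So, up to an error $\rho^{p^{n+1}}$, the displacement behaves like a derivation of the function field $\kappa$ of $Z$, and since $[\kappa:\kappa^p]=p^{d}$ with $d=\dim Z$, at most $d$ functions can have independent displacements.

It remains to find $\nu=\dim\operatorname{Def}$ functions with independent displacements. Here ordinarity enters: over $\kappa$ the universal group is an extension of an \'etale group by a multiplicative group, and Kummer theory describes its $p^N$-torsion by $\nu$ functions $q_{ij}$ (Section~\ref{sec:kummer}). The element $\gamma=\exp(p^n\delta)$ multiplies $q_{ij}$ by $b_{ij}(\delta)^{p^n}$, up to a small error (Section~\ref{sec:displacement}), where $b_{ij}(\delta)\in C^\times$ does not depend on $n$ and comes from a pairing between endomorphisms of $X_0$ and torsion points at $x$. Independence of the displacements is the nondegeneracy of this pairing (Section~\ref{sec:pairing}), which is where the isoclinic hypothesis is used. Section~\ref{sec:small} runs the argument for a one-dimensional formal group of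 height $3$, and Section~\ref{sec:end} finishes it in general.

\section{The deformation space, the action and a test point}\label{sec:setup}

\subsection*{Facts on $p$-divisible groups}

Let $B$ be an $\mathbb F_p$-algebra and $Y$ a $p$-divisible group over $B$, viewed as the fppf sheaf $\varinjlim Y[p^r]$; multiplication by $p$ is an epimorphism with kernel $Y[p]$. The dual $Y^t$ has $Y^t[p^r]$ Cartier dual to $Y[p^r]$, and $\dim Y+\dim Y^t$ is the height of $Y$. The canonical pairings $\langle\ ,\ \rangle_r\colon Y[p^r]\times Y^t[p^r]\to\mu_{p^r}$ commute with base change and satisfy $\langle fa,b\rangle_r=\langle a,f^tb\rangle_r$ for a homomorphism $f$. Moreover $\langle a,b\rangle_{r+1}=\langle pa,b\rangle_r$ for $a\in Y[p^{r+1}]$, $b\in Y^t[p^r]$, and symmetrically. Hence for $a\in Y[p^{r+1}]$ and $b\in Y^t[p^{r+1}]$,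
\begin{equation}\label{eq:pairing}
\langle a,b\rangle_{r+1}^p=\langle a,pb\rangle_{r+1}=\langle pa,pb\rangle_r .
\end{equation}
Let $Y^{(p^n)}$ be the base change of $Y$ along the $n$-th power of the Frobenius of $B$. The iterated Frobenius and Verschiebung $F^n\colon Y\to Y^{(p^n)}$ and $V^n\colon Y^{(p^n)}\to Y$ satisfy $V^nF^n=p^n$, they commute with homomorphisms ($f^{(p^n)}F^n=F^nf$), and $V_Y$ is dual to $F_{Y^t}$. For $Q\in Y(B)$, the point $F^nQ\in Y^{(p^n)}(B)$ is the base change of $Q$ along the $n$-th power of Frobenius. The conormal module $\omega_Y$ is locally free of rank $\dim Y$, compatible with base change, and $\operatorname{Lie}Y$ is its dual.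

Let $B'$ be a $B$-algebra and $\mathfrak n\subset B'$ an ideal with $\mathfrak n^2=0$.
\begin{enumerate}
\item[(F1)] \emph{Formal smoothness.} The map $Y(B')\to Y(B'/\mathfrak n)$ is surjective.
\item[(F2)] Its kernel is killed by $p$: on $Y[p^r]$ it is the group $\operatorname{Hom}_B(\omega_{Y[p^r]},\mathfrak n)$, and $p\mathfrak n=0$.
\item[(F3)] \emph{Rigidity.} A homomorphism $f$ of $p$-divisible groups over $B$ that vanishes modulo a nilpotent ideal vanishes. For an ideal of square zero, (F2) gives $f\circ p=pf=0$, and $p$ is an epimorphism; then use induction.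
\item[(F4)] A homomorphism of $p$-divisible groups over $B$ that is an isomorphism modulo a nilpotent ideal is an isomorphism, by Nakayama's lemma applied to the coordinate rings of the $p^r$-torsion.
\item[(F5)] \emph{Dieudonn\'e--Manin classification.} An isoclinic group $X_0$ of height $h$ and dimension $c$ over $k$ has slope $c/h$ and is isogenous to a power of a simple group of some height $s$ whose endomorphism algebra is a central division algebra of dimension $s^2$ over $\mathbb Q_p$. So $\operatorname{End}(X_0)[1/p]$ is a central simple $\mathbb Q_p$-algebra of dimension $h^2$. Homomorphisms between isoclinic groups of different slopes vanish. Ordinary groups have only the slopes $0$ and $1$.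
\end{enumerate}

Over a field, $Y$ is an extension of its \'etale quotient $Y^{\mathrm{et}}$ by its connected part $Y^0$, and the extension splits if the field is perfect. The \emph{$p$-rank} is the height of $Y^{\mathrm{et}}$. A group is \emph{multiplicative} if its dual is \'etale.

\begin{lemma}\label{lem:ord}
For $Y$ of height $h$ and dimension $c$ over a field of characteristic $p$, the following are equivalent: \textup{(i)} $Y$ is ordinary; \textup{(ii)} $Y$ has $p$-rank $h-c$; \textup{(iii)} $V^*\colon\omega_Y\to\omega_{Y^{(p)}}$ is an isomorphism.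
\end{lemma}

\begin{proof}
The group $Y^0$ has dimension $c$, and its dual is \'etale if and only if that dual has dimension $0$, that is, if and only if $Y^0$ has height $c$. This proves (i)$\Leftrightarrow$(ii). The dual of $Y^0$ is \'etale if and only if its Frobenius is an isomorphism, that is, if and only if the isogeny $V\colon (Y^0)^{(p)}\to Y^0$ has trivial kernel. This kernel is a connected finite group scheme, so it is trivial if and only if its Lie algebra $\ker\operatorname{Lie}(V)$ is zero. This proves (i)$\Leftrightarrow$(iii).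
\end{proof}

\subsection*{The universal deformation}

Let $c=\dim X_0$ and let $h$ be its height; in case (P), $c=g$ and $h=2g$. A deformation of $X_0$ over an Artinian local $k$-algebra $B$ with residue field $k$ is a $p$-divisible group $Y$ over $B$ with a \emph{marking} $\iota\colon X_0\cong Y\otimes_Bk$; in case (P) it also carries an isomorphism $\lambda\colon Y\to Y^t$ that lifts $\lambda_0$. The deformation functor is represented by $\operatorname{Spf}\mathcal R$ with
\[
\mathcal R\cong k[[t_1,\dots,t_\nu]],\qquad \nu=\frac{g(g+1)}2\ \text{ in case (P)},\qquad \nu=c(h-c)\ \text{ in case (U)}.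
\]
The universal group is a system of finite locally free group schemes over $\operatorname{Spf}\mathcal R$, and so defines a $p$-divisible group $X$ over $\operatorname{Spec}\mathcal R$, with $X\otimes_{\mathcal R}k=X_0$. If $\nu=0$ then $\mathcal R=k$ and there is nothing to prove, so we assume $\nu>0$. Then $X_0$ is isoclinic of slope in $(0,1)$, and hence not ordinary. By Lemma~\ref{lem:ord}, the non-ordinary locus of $\operatorname{Spec}\mathcal R$ is the zero locus of the determinant of $V^*\colon\omega_X\to\omega_{X^{(p)}}$, a map of free $\mathcal R$-modules of rank $c$; in particular it is closed.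

In case (P) let $\lambda\colon X\cong X^t$ be the universal polarization. The pairing $\psi_r(a,b)=\langle a,\lambda b\rangle_r$ on $X[p^r]$ is skew-symmetric: $\psi_r(a,b)\psi_r(b,a)=1$. The Rosati involution of $\operatorname{End}(X_0)$ is $\delta^\dagger=\lambda_0^{-1}\delta^t\lambda_0$; it satisfies $\psi_r(\delta a,b)=\psi_r(a,\delta^\dagger b)$ on $X_0$, and $\gamma$ preserves $\lambda_0$ if and only if $\gamma^\dagger\gamma=1$.

\subsection*{The action}

Write $\operatorname{Aut}$ for $\operatorname{Aut}(X_0,\lambda_0)$ in case (P) and for $\operatorname{Aut}(X_0)$ in case (U). An element $\gamma\in\operatorname{Aut}$ sends a deformation $(Y,\iota)$ to $(Y,\iota\gamma^{-1})$. Universality, applied to $X$ with the marking $\gamma^{-1}$, gives a unique local $k$-endomorphism $a_\gamma$ of $\mathcal R$ and a unique isomorphism $\theta_\gamma\colon X\to a_\gamma^*X$ that reduces to $\gamma$ on $X_0$ and respects $\lambda$ in case (P). By uniqueness $a_{\gamma'\gamma}=a_\gamma\circ a_{\gamma'}$, so each $a_\gamma$ is an automorphism. A subscheme $\operatorname{Spf}\mathcal R/I$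 is stable under $\Gamma$ if $a_\gamma(I)=I$ for all $\gamma\in\Gamma$.

For an ideal $\mathfrak a$ let $\mathfrak a^{[p^n]}$ be the ideal generated by the $p^n$-th powers of its elements. Put $\mathcal R_n=\mathcal R/\mathfrak m_{\mathcal R}^{[p^n]}=k[t_1,\dots,t_\nu]/(t_1^{p^n},\dots,t_\nu^{p^n})$. The $n$-th power of the Frobenius of $\mathcal R_n$ kills the maximal ideal, so it factors as $\mathcal R_n\to k\to k\to\mathcal R_n$ with the middle map $a\mapsto a^{p^n}$. Therefore
\[
X_{\mathcal R_n}^{(p^n)}=X_0^{(p^n)}\otimes_k\mathcal R_n ,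
\]
and every $\delta\in\operatorname{End}(X_0)$ defines an endomorphism $\delta^{(p^n)}$ of $X_{\mathcal R_n}^{(p^n)}$, although $\delta$ itself need not lift to $X_{\mathcal R_n}$. This gives an explicit lift of $p^n\delta$.

\begin{lemma}\label{lem:action}
Let $\gamma=1+p^n\delta\in\operatorname{Aut}$ with $\delta\in\operatorname{End}(X_0)$ and $n\ge1$. Then $a_\gamma\equiv\operatorname{id}$ modulo $\mathfrak m_{\mathcal R}^{[p^n]}$, and $\theta_\gamma=1+V^n\delta^{(p^n)}F^n$ over $\mathcal R_n$. If $\gamma^{-1}=1+p^n\delta^-$, then $\theta_\gamma^{-1}=1+V^n(\delta^-)^{(p^n)}F^n$ over $\mathcal R_n$.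
\end{lemma}

\begin{proof}
The endomorphism $u=1+V^n\delta^{(p^n)}F^n$ of $X_{\mathcal R_n}$ lifts $1+V^nF^n\delta=\gamma$, so it is an automorphism by (F4). In case (P), $u^t\lambda u$ and $\lambda$ both lift $\lambda_0$ and agree by rigidity. Thus $u$ is an isomorphism of deformations from $X_{\mathcal R_n}$ with marking $\gamma^{-1}$ to $X_{\mathcal R_n}$ with its original marking. The first is classified by $\mathrm{pr}\circ a_\gamma$ and the second by the projection $\mathrm{pr}\colon\mathcal R\to\mathcal R_n$, so $\mathrm{pr}\circ a_\gamma=\mathrm{pr}$. Now $\theta_\gamma$ and $u$ are automorphisms of $X_{\mathcal R_n}$ that lift $\gamma$, and $\theta_\gamma^{-1}$ and $1+V^n(\delta^-)^{(p^n)}F^n$ both lift $\gamma^{-1}$; rigidity gives the two formulas.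
\end{proof}

We only use the elements of $\Gamma$ that are exponentials. Put
\[
\Lambda=\{\delta\in\operatorname{End}(X_0):\delta^\dagger=-\delta\}\ \text{ in case (P)},\qquad \Lambda=\operatorname{End}(X_0)\ \text{ in case (U)},
\]
a finitely generated $\mathbb Z_p$-module. For $n\ge2$ and $\delta\in\Lambda$ let $\gamma_n(\delta)=\exp(p^n\delta)$. Since $v_p(m!)\le m-1$, we have $v_p(p^{nm}/m!)\ge(n-1)m+1$, which tends to infinity, equals at least $n$ for $m\ge1$ and at least $2n-1$ for $m\ge2$. So the series converges, $\gamma_n(\delta)\equiv1$ modulo $p^n\operatorname{End}(X_0)$, and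
\begin{equation}\label{eq:expinv}
\gamma_n(\delta)^{-1}=\exp(-p^n\delta)=1-p^n\delta_*,\qquad \delta_*=\delta+p^{n-1}\delta',\quad \delta'\in\operatorname{End}(X_0).
\end{equation}
In case (P), $\gamma_n(\delta)^\dagger=\exp(p^n\delta^\dagger)=\gamma_n(\delta)^{-1}$, so $\gamma_n(\delta)\in\operatorname{Aut}$ in both cases. As $\Gamma$ is open, it contains $\operatorname{Aut}\cap(1+p^n\operatorname{End}(X_0))$ for $n$ large, and then $\gamma_n(\delta)\in\Gamma$ for all $\delta\in\Lambda$.

\subsection*{Reduction to a dimension count}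

Let $Z=\operatorname{Spf}\mathcal R/I$ be as in the theorems and $\mathfrak p=\sqrt I$, a prime ideal with $a_\gamma(\mathfrak p)=\mathfrak p$ for $\gamma\in\Gamma$. Let $R=\mathcal R/\mathfrak p$, with maximal ideal $\mathfrak m$, fraction field $\kappa$ and dimension $d$. Each $a_\gamma$, $\gamma\in\Gamma$, induces an automorphism of $R$. Since $X_\kappa$ is ordinary and $X_0$ is not, $d\ge1$. \emph{We must show that $d=\nu$}: then $\mathfrak p=0$ because $\mathcal R$ is a domain of dimension $\nu$, hence $I=0$. The dimension can be read off from the field $\kappa$.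

\begin{lemma}\label{lem:pdegree}
For every finite extension $\kappa_1$ of $\kappa$ we have $[\kappa_1:\kappa_1^p]=p^d$.
\end{lemma}

\begin{proof}
The complete local domain $R$ is finite over a subring $k[[y_1,\dots,y_d]]$, with fraction field $\kappa_0$ say. As $k$ is perfect, this subring is free of rank $p^d$ over its ring of $p$-th powers $k[[y_1^p,\dots,y_d^p]]$, so $[\kappa_0:\kappa_0^p]=p^d$. Now compute $[\kappa_1:\kappa_0^p]$ through $\kappa_1^p$ and through $\kappa_0$, and use $[\kappa_1^p:\kappa_0^p]=[\kappa_1:\kappa_0]$.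
\end{proof}

\subsection*{The test point}

To measure displacements we need an absolute value. A Noetherian local domain that is not a field is dominated by a discrete valuation ring of its fraction field. Choose such a ring for $R$, complete it, and let $C$ be the completion of an algebraic closure of its fraction field. Then $C$ is algebraically closed and complete for an absolute value $|\cdot|$; let $\mathfrak o$ be its valuation ring, a perfect ring, and $\mathfrak m_C$ the maximal ideal. We obtain an injective local $k$-homomorphism $x\colon R\to\mathfrak o$, and we extend it to an embedding $\kappa^s\to C$ of the separable closure. The ideal $\mathfrak m\mathfrak o$ is finitely generated and nonzero, hence principal. Put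
\[
\mathfrak m\mathfrak o=(\varpi),\qquad \rho=|\varpi|\in(0,1),\qquad J_n=(\varpi^{p^n})=\mathfrak m^{[p^n]}\mathfrak o=\{a\in C:|a|\le\rho^{p^n}\}.
\]
Let $X_x=X\otimes_{R,x}\mathfrak o$. This group has two faces. Over $C$ it is ordinary. Modulo $J_0$ it is constant: $R\to\mathfrak o/J_0$ factors through $k$, so
\[
X_x\otimes\mathfrak o/J_0=X_0\otimes_k\mathfrak o/J_0 ,
\]
and $\operatorname{End}(X_0)$ acts on it.

Let $L=T_pX_x(C)$ and $L'=T_pX_x^t(C)$ be the Tate modules. Since $X_C$ is ordinary, they are free over $\mathbb Z_p$ of ranks $h-c$ and $c$. An element $l\in L$ is a sequence of points $P^{(r)}\in X_x[p^r](C)$ with $pP^{(r+1)}=P^{(r)}$. As $X_x[p^r]$ is finite over the integrally closed ring $\mathfrak o$, these points extend uniquely to $\mathfrak o$; the same holds for $l'=(Q^{(r)})\in L'$. Since $\mathfrak o$ is a domain of characteristic $p$, $\mu_{p^r}(\mathfrak o)=1$, and so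
\begin{equation}\label{eq:orth}
\langle P^{(r)},Q^{(r)}\rangle_r=1\quad\text{over }\mathfrak o.
\end{equation}
Fix bases $l_i=(P_i^{(r)})$ of $L$ and $l'_j=(Q_j^{(r)})$ of $L'$, with $l'_j=\lambda(l_j)$ in case (P).

\section{The smallest case: a formal group of dimension one and height three}\label{sec:small}

Since $1\le d\le\nu$, the first case with content is $\nu=2$, $d=1$. It occurs in case (U) for $c=1$, $h=3$. This section is not used later. It shows where the pairing $b$ comes from, and then carries out the final argument for $p=2$, granting the results of Sections~\ref{sec:pairing}--\ref{sec:displacement}.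

Here $X_x$ is given by a one-dimensional formal group law $T_1+_XT_2$ over $\mathfrak o$, with $[p^n](T)=V^n(T^{p^n})$. An element of $L$, which has rank $2$, is a sequence $P^{(r)}\in\mathfrak m_C$ with $[p](P^{(r+1)})=P^{(r)}$ and $P^{(0)}=0$. A generator of $L'$ is a homomorphism $X_x\to\mu_{p^\infty}$, that is, a power series $m(T)\in1+T\mathfrak o[[T]]$ with $m(T_1+_XT_2)=m(T_1)m(T_2)$. Formula \eqref{eq:orth} reads $m(P^{(r)})=1$. An endomorphism $\delta$ of $X_0$ is a power series $\delta(T)\in Tk[[T]]$. It respects $+_X$ only modulo $J_0$, so $m(\delta(P^{(r)}))$ has no reason to be $1$. The pairing is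
\[
b_i(\delta)=\lim_{r\to\infty}m\bigl(\delta(P_i^{(r)})\bigr)^{p^r},\qquad i=1,2 .
\]

Let $\gamma=1+p^n\delta\in\Gamma$, let $x_\gamma=x\circ a_\gamma$ and fix a level $N$; write $P_i=P_i^{(N)}$. By Lemma~\ref{lem:action}, the groups at $x$ and $x_\gamma$ agree modulo $J_n$, and $\theta_\gamma(P_i)\equiv P_i+_X\xi_i$ with $\xi_i=V^n(\delta^{(p^n)}(P_i^{p^n}))$, where the superscript $(p^n)$ raises coefficients to the power $p^n$. From $m(V^n(T^{p^n}))=m([p^n](T))=m(T)^{p^n}=m^{(p^n)}(T^{p^n})$ we get $m\circ V^n=m^{(p^n)}$, and so
\[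
m(\xi_i)=m^{(p^n)}\bigl(\delta^{(p^n)}(P_i^{p^n})\bigr)=m\bigl(\delta(P_i)\bigr)^{p^n}.
\]
Over a finite extension of $\kappa$, the group $X[p^N]$ is an extension of $(\mathbb Z/p^N)^2$ by $\mu_{p^N}$. The fiber over $l_i$ is a torsor $\{Y_i^{p^N}=q_i\}$, and $Y_i(P+\xi)=m(\xi)Y_i(P)$ for $\xi$ in the connected part. The values of $Y_i$ at $P_i$ and at $\theta_\gamma(P_i)$ are the $p^N$-th roots of $x(q_i)$ and $x_\gamma(q_i)$. If the equivariance formula could be applied modulo $J_n$ to $\xi_i$, raising it to the power $p^N$ would give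
\[
x_\gamma(q_i)/x(q_i)\equiv m(\delta(P_i))^{p^{N+n}}\equiv b_i(\delta)^{p^n}\pmod{J_{n+N}} .
\]
Section~\ref{sec:displacement} proves this up to a constant factor in the error, which comes from denominators.

Now let $p=2$ and regard $x$ as an inclusion. After a change of basis of $L$ and the extraction of $2$-power roots, the general results give nonzero elements $z_1,z_2$ of a finite extension $\kappa_z$ of $\kappa$ and elements $u_i=u_i(\delta)=1+v_i$ of $C$ with the following properties, for $\gamma=\gamma_n(\delta)$ and with constants independent of $n$ and $\delta$: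
\begin{enumerate}
\item[(a)] $\kappa_z=\kappa_z^2(z_1,z_2)$;
\item[(b)] $x_\gamma(z_i)=z_iu_i^{2^n}+O(\rho^{2^{n+1}})$, and $x_\gamma(\phi)=\phi+O(\rho^{2^n})$ for each $\phi\in\kappa_z$;
\item[(c)] $|v_i|\le\rho$, and none of $|u_1-1|$, $|u_2-1|$, $|u_1u_2-1|$ is at most $\rho^2$ for all $\delta$.
\end{enumerate}
Suppose $d=1$. Then $[\kappa_z:\kappa_z^2]=2$, so by (a), after renumbering, $z_2=\alpha^2+\beta^2z_1$ with $\alpha,\beta\in\kappa_z$. Apply $x_\gamma$. By (b) the squares $\alpha^2,\beta^2$ move by $O(\rho^{2^{n+1}})$, so $z_2(1+v_2^{2^n})=\alpha^2+\beta^2z_1(1+v_1^{2^n})+O(\rho^{2^{n+1}})$. Subtracting the relation, we find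
\[
v_2^{2^n}=a\,v_1^{2^n}+O(\rho^{2^{n+1}}),\qquad a=\beta^2z_1/z_2 .
\]
The coefficient $a$ is an unknown element of $C$, but the relation holds for all large $n$. Square it and compare with the relation for $n+1$: this gives $(a^2-a)v_1^{2^{n+1}}=O(\rho^{2^{n+2}})$. If $a\notin\mathbb F_2$, take $2^{n+1}$-th roots and let $n\to\infty$; the constant disappears and $|v_1|\le\rho^2$ for all $\delta$. If $a=0$, taking $2^n$-th roots of the displayed relation gives $|v_2|\le\rho^2$. If $a=1$, it gives $|v_1+v_2|\le\rho^2$, and hence $|u_1u_2-1|=|v_1+v_2+v_1v_2|\le\rho^2$. Each case contradicts (c). So $d=2$.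

\section{The pairing $b$}\label{sec:pairing}

\subsection*{Definition}

The group $1+\mathfrak m_C$ is a $\mathbb Q_p$-vector space, written multiplicatively: $p$-th roots exist and are unique, and $u^{p^r}\to1$, so $u^a$ is defined for $a\in\mathbb Z_p$ by continuity. For $u,u'\in1+\mathfrak m_C$ and $a\in\mathbb Z_p$,
\begin{equation}\label{eq:ultra}
|uu'-1|\le\max(|u-1|,|u'-1|),\qquad |u^a-1|\le|u-1|,\qquad |u^p-1|=|u-1|^p .
\end{equation}
Let $l=(P^{(r)})\in L$, $l'=(Q^{(r)})\in L'$ and $\delta\in\operatorname{End}(X_0)$. With bars for reduction modulo $J_0$, where $X_x$ becomes $X_0$, put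
\[
w_r=w_r(l,l';\delta)=\langle\delta\bar P^{(r)},\bar Q^{(r)}\rangle_r\in\mu_{p^r}(\mathfrak o/J_0).
\]
By \eqref{eq:pairing}, $w_{r+1}^p=w_r$. Such a sequence determines an element of $\mathfrak o$. Indeed, if $\tilde w_r\in\mathfrak o$ lifts $w_r$, then $\tilde w_{r+1}^{\,p}\equiv\tilde w_r \pmod{J_0}$, and raising to the power $p^r$ gives $\tilde w_{r+1}^{\,p^{r+1}}\equiv\tilde w_r^{\,p^r}\pmod{J_r}$. So $b(l,l';\delta)=\lim_r\tilde w_r^{\,p^r}$ exists, does not depend on the lifts, and, with $b=b(l,l';\delta)$,
\begin{equation}\label{eq:b}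
b\equiv\tilde w_r^{\,p^r}\pmod{J_r},\qquad w_r=b^{1/p^r}\bmod J_0,\qquad b\in1+J_0 ;
\end{equation}
the last statement holds since $w_r^{p^r}=1$. The map $b\colon L\times L'\times\operatorname{End}(X_0)\to1+\mathfrak m_C$ is additive in each variable because $w_r$ is. It is $\mathbb Z_p$-linear in each variable: multiplying a variable by $a\in\mathbb Z_p$ replaces $w_r$ by $w_r^{a_r}$ for an integer $a_r\equiv a\pmod{p^r}$, and $\tilde w_r^{\,a_rp^r}\equiv b^{a_r}\pmod{J_r}$ tends to $b^a$. Write $w_r(i,j;\delta)=w_r(l_i,l'_j;\delta)$ and $b_{ij}(\delta)=b(l_i,l'_j;\delta)$.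

In case (P), $\psi_r(\delta\bar P_i,\bar P_j)=\psi_r(\bar P_i,\delta^\dagger\bar P_j)=\psi_r(\delta^\dagger\bar P_j,\bar P_i)^{-1}$ at each level $r$, so
\begin{equation}\label{eq:sym}
b_{ij}(\delta)=b_{ji}(\delta^\dagger)^{-1}.
\end{equation}
In particular $b_{ij}(\delta)=b_{ji}(\delta)$ for $\delta\in\Lambda$. Accordingly, let $\mathcal I$ be the set of pairs $(i,j)$ with $i\le j$ in case (P) and of all pairs in case (U). Let $S=\operatorname{Sym}^2L$ with basis $l_{ij}=l_il_j$ in case (P), and $S=L\otimes L'$ with basis $l_{ij}=l_i\otimes l'_j$ in case (U), where $(i,j)\in\mathcal I$. In both cases $S$ has rank $\nu$. For $s=\sum_{\mathcal I}a_{ij}l_{ij}\in S_{\mathbb Q}=S\otimes\mathbb Q$ and $\delta\in\Lambda$ put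
\[
b_s(\delta)=\prod_{(i,j)\in\mathcal I}b_{ij}(\delta)^{a_{ij}}\in1+\mathfrak m_C ,
\]
which is $\mathbb Q_p$-linear in $s$ and $\mathbb Z_p$-linear in $\delta$.

\subsection*{Nondegeneracy}

\begin{proposition}\label{prop:nondeg}
If $s\in S_{\mathbb Q}$ and $b_s(\delta)=1$ for all $\delta\in\Lambda$, then $s=0$.
\end{proposition}

The hypothesis is a statement over $\mathfrak o/J_0$, where $\operatorname{End}(X_0)$ acts. The independence of the $l_i$ and of the $l'_j$ is visible over $C$, where $X_x$ splits. There is no ring map between $\mathfrak o/J_0$ and $C$. The bridge is the Dieudonn\'e crystal: we evaluate it on divided power thickenings $\mathcal A_n$ of $\mathfrak o/J_0$ that are large enough to detect every element of the Witt ring $W(\mathfrak o)\subset W(C)$.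

Recall that a \emph{PD structure} on an ideal $\mathfrak a$ of a ring $B$ is a family of maps $y\mapsto y^{[m]}$ from $\mathfrak a$ to $\mathfrak a$ ($m\ge1$) with the formal properties of $y^m/m!$; for instance $(ay)^{[m]}=a^my^{[m]}$ for $a\in B$. A \emph{PD thickening} is a surjection $B\to B/\mathfrak a$ with a PD structure on $\mathfrak a$. We use three facts. If $B$ is torsion-free, a PD structure on $\mathfrak a$ is unique, and it exists if and only if $y^m/m!\in\mathfrak a$ for all $m\ge1$ and all $y$ in a set of generators. A PD structure descends to $B/\mathfrak b$, for $\mathfrak b\subset\mathfrak a$, if $\mathfrak b$ is stable under the divided powers. It extends to $\mathfrak aB'$ if $B'$ is a flat $B$-algebra. As $\mathfrak o$ is perfect, $W(\mathfrak o)$ is $p$-torsion-free and $p$-adically complete, $W_n(\mathfrak o)=W(\mathfrak o)/p^n$, and $W_n(\mathfrak o)\to\mathfrak o$ is a PD thickening with $(pa)^{[m]}=(p^m/m!)a^m$. The same holds for $\mathbb F_p$, $k$ and $C$.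

The kernel of $W(\mathfrak o)\to\mathfrak o/J_0$ is $(p,\tau)$, where $\tau=[\varpi]$ is the Teichm\"uller lift, so we adjoin the divided powers of $\tau$. Let $\mathbb Z_p\langle T\rangle=\bigoplus_{m\ge0}\mathbb Z_pT^{[m]}\subset\mathbb Q_p[T]$ with $T^{[m]}=T^m/m!$, map $\mathbb Z_p[T]\to W(\mathfrak o)$ by $T\mapsto\tau$, and put
\[
\mathcal A=W(\mathfrak o)\otimes_{\mathbb Z_p[T]}\mathbb Z_p\langle T\rangle,\qquad \mathcal A_n=\mathcal A/p^n\quad(n\ge1).
\]

\begin{lemma}\label{lem:PD}
\textup{(a)} There is a PD thickening $\mathcal A_n\to\mathfrak o/J_0$, whose kernel contains $p$ with $p^{[m]}=p^m/m!$, such that $W_n(k)\to W_n(\mathfrak o)\to\mathcal A_n$ are morphisms of PD thickenings over $k\to\mathfrak o\to\mathfrak o/J_0$.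

\textup{(b)} If $f\in W(\mathfrak o)$ maps to $0$ in every $\mathcal A_n$, then $f=0$.
\end{lemma}

\begin{proof}
(a) First, $W_n(\mathfrak o)$ is flat over $B=(\mathbb Z/p^n)[T]$. By the local criterion for the nilpotent ideal $pB$, it suffices that $\operatorname{Tor}_1^B(B/p,W_n(\mathfrak o))=0$ and that $W_n(\mathfrak o)/p=\mathfrak o$ is flat over $\mathbb F_p[T]$. The Tor group equals $\operatorname{Tor}_1^{\mathbb Z/p^n}(\mathbb F_p,W_n(\mathfrak o))$, which vanishes because $W_n(\mathfrak o)$ is flat over $\mathbb Z/p^n$. The element $\varpi$ is transcendental over $\mathbb F_p$, since $0<|\varpi|<1$ excludes $0$ and roots of unity; so $\mathfrak o$ is torsion-free, hence flat, over $\mathbb F_p[T]$. By base change, $\mathcal A_n$ is flat over $\mathbb Z_p\langle T\rangle/p^n$.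

The ideal $\mathfrak a=(p,T^{[1]},T^{[2]},\dots)$ of $\mathbb Z_p\langle T\rangle$ is a PD ideal, since $p^m/m!\in p\mathbb Z_p$ for $m\ge1$ and the $T^{[m]}$, $m\ge1$, span a PD ideal. The ideal $(p^n)$ is stable under divided powers because $v_p(p^{nm}/m!)\ge n$. So the PD structure descends modulo $p^n$ and extends to $\mathfrak a\mathcal A_n$ by flatness. Since $\mathbb Z_p\langle T\rangle/\mathfrak a=\mathbb F_p$ with $T\mapsto0$, we have $\mathcal A_n/\mathfrak a\mathcal A_n=W(\mathfrak o)/(p,\tau)=\mathfrak o/J_0$. An element $pa\in pW_n(\mathfrak o)$ maps to $pa\in\mathfrak a\mathcal A_n$, where its divided powers are $a^mp^{[m]}=(p^m/m!)a^m$. So $W_n(\mathfrak o)\to\mathcal A_n$ is a PD morphism, and the same formula treats $W_n(k)\to W_n(\mathfrak o)$.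

(b) Write $W=W(\mathfrak o)$. The element $\tau$ is a nonzerodivisor on $W/p^r$ for every $r$, because $W/p^r$ has a filtration with quotients $\mathfrak o$, on which $\tau$ acts as $\varpi$. Fix $n$. By hypothesis $f\otimes1=p^n\sum_{m\le M}a_m\otimes T^{[m]}$ with $a_m\in W$. Apply the map $\mathcal A\to W[1/p]$, $T^{[m]}\mapsto\tau^m/m!$, and put $g_m=a_mp^m/m!\in W$; then $f=p^n\sum_{m\le M}g_m\tau^m/p^m$. The terms with $m\le n$ lie in $(p,\tau)^n$. The remaining terms add up to $\tau^ny$ with $y\in W[1/p]$, and $\tau^ny\in W$. Choose $r$ with $p^ry\in W$; then $\tau^n(p^ry)\in p^rW$, so $p^ry\in p^rW$ and $y\in W$. Hence $f\in\mathfrak c:=\bigcap_n(p,\tau)^n$.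

It remains to see that $\mathfrak c=0$. The image of $f\in\mathfrak c$ in $\mathfrak o$ lies in $\bigcap_n\varpi^n\mathfrak o=0$, so $f=pf'$. If $pf'=\sum_{i=0}^np^i\tau^{n-i}g_i$, then $\tau^ng_0\in pW$, so $g_0\in pW$, and dividing by $p$ gives $f'\in(p,\tau)^{n-1}$. Thus $f'\in\mathfrak c$, so $\mathfrak c\subset p\mathfrak c$ and $\mathfrak c\subset\bigcap_rp^rW=0$.
\end{proof}

Let $\mathbb D$ be the contravariant crystalline Dieudonn\'e functor of Berthelot--Breen--Messing \cite{BBM}. We use the following properties. For a $p$-divisible group $Y$ of height $h$ over a ring $B$ in which $p$ is nilpotent, $\mathbb D(Y)$ is a crystal in locally free modules of rank $h$ on the big crystalline site of $B$ relative to $(\mathbb Z_p,p\mathbb Z_p)$. This site contains all PD thickenings $\widetilde B\to B'$ of $B$-algebras $B'$ with $p$ nilpotent in $\widetilde B$ that are compatible with the divided powers of $p$; no nilpotence of the divided powers is required. Concretely, $\mathbb D(Y)(\widetilde B)$ is a locally free $\widetilde B$-module of rank $h$ that depends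 only on $Y\otimes_BB'$, and a morphism of such thickenings $\widetilde B\to\widetilde B_1$ induces an isomorphism $\mathbb D(Y)(\widetilde B)\otimes\widetilde B_1\cong\mathbb D(Y)(\widetilde B_1)$, functorial in $Y$. The functor $\mathbb D$ is additive. If $p^n\widetilde B=0$, then $f\mapsto\mathbb D(f)(\widetilde B)$ is even $\mathbb Z_p$-linear: for $a\in\mathbb Z_p$ and an integer $a'\equiv a\pmod{p^n}$, the map $(a-a')f$ is $p^n$ times a homomorphism and so induces $0$.

\begin{proof}[Proof of Proposition~\ref{prop:nondeg}]
Multiplying $s$ by a power of $p$, we may assume $s=\sum_{\mathcal I}a_{ij}l_{ij}\in S$.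

\emph{Step 1: a tensor killed by all endomorphisms.} In case (U) put $c_{ij}=a_{ij}$. In case (P) put $c_{ii}=2a_{ii}$ and $c_{ij}=c_{ji}=a_{ij}$ for $i<j$. Let $\mathcal B(\delta)=\prod_{i,j}b_{ij}(\delta)^{c_{ij}}$, a product over all pairs, for $\delta\in\operatorname{End}(X_0)$. We claim that $\mathcal B(\delta)=1$ for \emph{all} $\delta$. In case (U) this is the hypothesis. In case (P), $\mathcal B(\delta)=b_s(\delta)^2=1$ for $\delta\in\Lambda$. If $\delta^\dagger=\delta$, then \eqref{eq:sym} and the symmetry of $(c_{ij})$ give $\mathcal B(\delta)=\mathcal B(\delta)^{-1}$, so $\mathcal B(\delta)=1$ because $1+\mathfrak m_C$ is torsion-free. For general $\delta$, $\mathcal B(\delta)^2=\mathcal B(\delta-\delta^\dagger)\mathcal B(\delta+\delta^\dagger)=1$, and again $\mathcal B(\delta)=1$. It suffices to show that all $c_{ij}$ vanish.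

View $l_i$ as the homomorphism $\mathbb Q_p/\mathbb Z_p\to X_x$, $p^{-r}\mapsto P_i^{(r)}$, and $l'_j$ as the homomorphism $X_x\to\mu_{p^\infty}$ given by $\langle\,\cdot\,,Q_j^{(r)}\rangle_r$ on $X_x[p^r]$; both are defined over $\mathfrak o$. Over $\mathfrak o/J_0$ the composite $l'_j\circ\delta\circ l_i$ sends $p^{-r}$ to $w_r(i,j;\delta)$. By \eqref{eq:b}, $\prod w_r(i,j;\delta)^{c_{ij}}=\mathcal B(\delta)^{1/p^r}\bmod J_0=1$. Hence
\begin{equation}\label{eq:killed}
\sum_{i,j}c_{ij}\,l'_j\circ\delta\circ l_i=0\quad\text{over }\mathfrak o/J_0,\text{ for all }\delta\in\operatorname{End}(X_0).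
\end{equation}

\emph{Step 2: passage to the crystal.} Let $\mathbb D_0=\varprojlim\mathbb D(X_0)(W_n(k))$ and $M=\varprojlim\mathbb D(X_x)(W_n(\mathfrak o))$; they are free of rank $h$ over the local rings $W(k)$ and $W(\mathfrak o)$. By Lemma~\ref{lem:PD}(a),
\[
M\otimes\mathcal A_n=\mathbb D(X_x\otimes\mathfrak o/J_0)(\mathcal A_n)=\mathbb D(X_0\otimes_k\mathfrak o/J_0)(\mathcal A_n)=\mathbb D_0\otimes\mathcal A_n .
\]
Through this identification $\delta$ acts on $M\otimes\mathcal A_n$ by $\delta^*\otimes1$, where $\delta^*=\mathbb D(\delta)\in\operatorname{End}_{W(k)}(\mathbb D_0)$. Fix $\mathbb Z_p$-bases of the rank one modules $\varprojlim\mathbb D(\mathbb Q_p/\mathbb Z_p)(\mathbb Z/p^n)$ and $\varprojlim\mathbb D(\mu_{p^\infty})(\mathbb Z/p^n)$, for the groups over $\mathbb F_p$; they give bases over all thickenings in play. Then $\mathbb D(l_i)$ is a linear form $\alpha_i\in M^\vee$ and $\mathbb D(l'_j)$ is an element $\beta_j\in M$. Applying $\mathbb D(\,\cdot\,)(\mathcal A_n)$ to \eqref{eq:killed} gives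
\[
\sum_{i,j}c_{ij}\,\alpha_i(\delta^*\beta_j)=0\quad\text{in }\mathcal A_n,\text{ for all }\delta\text{ and }n.
\]

\emph{Step 3: the endomorphisms span everything.} Let $K_0=W(k)[1/p]$. By (F5), $\operatorname{End}(X_0)^{\mathrm{op}}\otimes_{\mathbb Z_p}K_0$ is a central simple $K_0$-algebra of dimension $h^2$. The unital homomorphism from it to $\operatorname{End}_{K_0}(\mathbb D_0[1/p])$ is therefore injective, and bijective by dimensions. So the $W(k)$-span of the $\delta^*$ contains $p^{r_0}\operatorname{End}_{W(k)}(\mathbb D_0)$ for some $r_0$. This is the step that needs $X_0$ isoclinic. Let $\omega=\sum c_{ij}\,\beta_j\otimes\alpha_i\in M\otimes M^\vee$. The pairing $(\beta\otimes\alpha,\varphi)\mapsto\alpha(\varphi\beta)$ between $M\otimes M^\vee\otimes\mathcal A_n$ and $\operatorname{End}(M\otimes\mathcal A_n)$ is perfect, the elementary matrices in a basis of $\mathbb D_0$ form a basis of $\operatorname{End}(M\otimes\mathcal A_n)$, and $p^{r_0}\omega$ pairs to zero with each of them by Step 2. Thus $p^{r_0}\omega$ dies in $M\otimes M^\vee\otimes\mathcal A_n$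 for every $n$. Lemma~\ref{lem:PD}(b), applied to its coordinates in a $W(\mathfrak o)$-basis, gives $p^{r_0}\omega=0$, and so $\omega=0$.

\emph{Step 4: independence over $C$.} Let $M_C=M\otimes W(C)=\varprojlim\mathbb D(X_C)(W_n(C))$. Over $C$ we have $X_C=X_C^{\mathrm{et}}\times X_C^0$. The maps $l_i$ identify $(\mathbb Q_p/\mathbb Z_p)^{h-c}$ with $X_C^{\mathrm{et}}$. The maps $l'_j$ kill $X_C^{\mathrm{et}}$ by \eqref{eq:orth} and identify $X_C^0$ with $\mu_{p^\infty}^c$, because $X_C^0$ is dual to $(X_C^t)^{\mathrm{et}}=L'\otimes\mathbb Q_p/\mathbb Z_p$. By additivity $M_C=\mathbb D(X_C^{\mathrm{et}})\oplus\mathbb D(X_C^0)$, the $\alpha_i$ form a basis of the dual of the first summand, and the $\beta_j$ form a basis of the second. So the $\beta_j\otimes\alpha_i$ are linearly independent in $M_C\otimes M_C^\vee$, and $\omega=0$ forces $c_{ij}=0$ for all $i,j$.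
\end{proof}

\subsection*{The normalized lattice}

The final argument works with errors of size $\rho^{p^{n+1}}$, so it detects $b_s(\delta)^{p^n}$ only if $|b_s(\delta)-1|>\rho^p$. Proposition~\ref{prop:nondeg} says only that $b_s(\delta)\ne1$ for some $\delta$. Since extracting $p$-th roots moves an element away from $1$, we can repair this by enlarging $S$. For $s\in S_{\mathbb Q}$ put $\|s\|=\sup_{\delta\in\Lambda}|b_s(\delta)-1|$ and
\[
S^+=\{s\in S_{\mathbb Q}:\|s\|\le\rho\}.
\]

\begin{lemma}\label{lem:lattice}
The set $S^+$ is a $\mathbb Z_p$-module with $S\subset S^+\subset p^{-e}S$ for some $e\ge0$. If $s\in S^+\setminus pS^+$, then $\|s\|>\rho^p$.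
\end{lemma}

\begin{proof}
By \eqref{eq:ultra} the supremum is a maximum over finitely many generators of $\Lambda$, and $\|s+s'\|\le\max(\|s\|,\|s'\|)$, $\|as\|\le\|s\|$ for $a\in\mathbb Z_p$ with equality for units, and $\|ps\|=\|s\|^p$. So $S^+$ is a $\mathbb Z_p$-module, and $S\subset S^+$ by \eqref{eq:b}. If $\|s\|\le\rho^p$, then $\|p^{-1}s\|=\|s\|^{1/p}\le\rho$ and $s\in pS^+$; this is the last assertion. By Proposition~\ref{prop:nondeg}, $\|s_0\|>0$ for $s_0\ne0$. If $\rho^{p^r}<\|s_0\|$, then $\|p^rs'\|<\|s_0\|$ for $s'\in S$, and so $\|s_0+p^rs'\|=\|s_0\|$. Thus $\|\cdot\|$ is positive and locally constant on the compact set $S\setminus pS$, and it is bounded below there by some $\eta_0>0$. For $s_0\in S\setminus pS$ we get $\|p^{-r}s_0\|\ge\eta_0^{1/p^r}$, which exceeds $\rho$ for all $r$ larger than some $e\ge0$. Hence $S^+\subset p^{-e}S$.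
\end{proof}

By the theory of elementary divisors there is a basis $s_1,\dots,s_\nu$ of $S^+$ such that the elements $\sigma_m=p^{e_m}s_m$, with $0\le e_m\le e$, form a basis of $S$. \emph{From now on we fix the level $N=e+1$} and write $P_i=P_i^{(N)}$, $Q_j=Q_j^{(N)}$, $\langle\ ,\ \rangle=\langle\ ,\ \rangle_N$, $\psi=\psi_N$. The level exceeds $e$ so that an error $\rho^{p^{n+N}}$ survives the extraction of $p^e$-th roots as $\rho^{p^{n+1}}$.

\section{Kummer coordinates at the generic point}\label{sec:kummer}

The field $\kappa$ is not perfect, so the connected--\'etale sequence of $X_\kappa$ need not split. Its class is described by Kummer theory, and we show that the resulting functions see every tangent direction of $Z$ at the generic point.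

Let $\kappa'\subset\kappa^s$ be a finite extension of $\kappa$ over which the \'etale quotients of $X[p^N]$ and $X^t[p^N]$ are constant. Through $x\colon\kappa^s\to C$ they are identified with $L/p^N$ and $L'/p^N$. The connected part $\mathcal T_0=X[p^N]^0_{\kappa'}$ is multiplicative of order $p^{Nc}$, so its Cartier dual is an \'etale quotient of $X^t[p^N]$ of order $p^{Nc}$, which must be $L'/p^N$. Thus $\mathcal T_0=\operatorname{Hom}(L'/p^N,\mu_{p^N})$: for a point $\xi$ of $\mathcal T_0$ and a point $Q$ of $X^t[p^N]$ over $l'_j$, the value $\chi_j(\xi)=\langle\xi,Q\rangle$ does not depend on $Q$, and $(\chi_j)_j\colon\mathcal T_0\cong\mu_{p^N}^c$.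

Let $\mathcal T_i\subset X[p^N]_{\kappa'}$ be the fiber over $l_i\in L/p^N$, an open and closed subscheme and a $\mathcal T_0$-torsor. Its push-out along $\chi_j\colon\mathcal T_0\to\mathbb G_m$ is a $\mathbb G_m$-torsor over $\kappa'$, trivial by Hilbert's Theorem 90. A trivialization is an invertible function $Y_{ij}$ on $\mathcal T_i$ with
\begin{equation}\label{eq:equiv}
Y_{ij}(\xi+P)=\chi_j(\xi)\,Y_{ij}(P)\qquad(\xi\in\mathcal T_0,\ P\in\mathcal T_i).
\end{equation}
The function $q_{ij}=Y_{ij}^{p^N}$ is invariant, so $q_{ij}\in\kappa'^\times$. The map $(Y_{ij})_j$ is a morphism of $\mu_{p^N}^c$-torsors, hence an isomorphism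
\[
\mathcal T_i\cong\operatorname{Spec}\kappa'[Y_{i1},\dots,Y_{ic}]/(Y_{ij}^{p^N}-q_{ij})_j .
\]
In case (P) there are $g^2$ functions $q_{ij}$ but only $\nu=g(g+1)/2$ may be used; the polarization supplies the missing symmetry.

\begin{lemma}\label{lem:qsym}
In case \textup{(P)}, $q_{ij}/q_{ji}$ is a $p^N$-th power in $\kappa'$.
\end{lemma}

\begin{proof}
Let $\kappa''=\kappa'^{1/p^N}$ and let $\hat P_i\in\mathcal T_i(\kappa'')$ be the point with $Y_{ij}=q_{ij}^{1/p^N}$ for all $j$. Over $\kappa''\otimes_{\kappa'}\kappa''$ let $P_i'$ and $P_i''$ be its pull-backs along the two coprojections, and put $u_{ij}=(q_{ij}^{1/p^N}\otimes1)/(1\otimes q_{ij}^{1/p^N})$. By \eqref{eq:equiv}, $u_{ij}=\chi_j(P_i'-P_i'')$. As $\lambda$ maps $\mathcal T_j$ to the fiber over $l'_j$, we have $\chi_j(\xi)=\psi(\xi,P)$ for any point $P$ of $\mathcal T_j$. Since $\mu_{p^N}(\kappa'')=1$, we have $\psi(P_i',P_j')=\psi(P_j'',P_i'')=1$. Therefore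
\begin{align*}
u_{ij}&=\psi(P_i'-P_i'',P_j')=\psi(P_i'',P_j')^{-1}=\psi(P_j',P_i''),\\
u_{ji}&=\psi(P_j'-P_j'',P_i'')=\psi(P_j',P_i'').
\end{align*}
So $u_{ij}=u_{ji}$, which says that $v=(q_{ij}/q_{ji})^{1/p^N}\in\kappa''$ satisfies $v\otimes1=1\otimes v$. Hence $v\in\kappa'$.
\end{proof}

The next lemma says that a tangent vector at the generic point along which the $q_{ij}$ are constant is zero. Such a vector gives a trivial deformation of $X[p]$, hence of $X$, while the universal family is nontrivial in every direction at every point. For the last statement we recall Grothendieck--Messing theory in the square-zero case. Let $B$ be an $\mathbb F_p$-algebra, $\mathfrak n$ a $B$-module, $B\oplus\mathfrak n$ the ring with $\mathfrak n^2=0$ and the trivial divided powers on $\mathfrak n$, and $Y$ a $p$-divisible group over $B$. Lifts of $Y$ to $B\oplus\mathfrak n$, up to isomorphisms that lift the identity, correspond to lifts of the Hodge filtration, and are thereby classified by $\operatorname{Hom}_B(\omega_Y,\operatorname{Lie}Y^t)\otimes_B\mathfrak n$, functorially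 in $(B,\mathfrak n)$, with $0$ the class of the trivial lift $Y\otimes_B(B\oplus\mathfrak n)$.

\begin{lemma}\label{lem:KS}
Let $\pi\colon\mathcal R\to\kappa'$ be the natural map and $D\colon\mathcal R\to\kappa'$ a nonzero $k$-derivation along $\pi$. Then the lift $X\otimes_{\mathcal R,\pi+\epsilon D}\kappa'[\epsilon]$ of $X_{\kappa'}$ to $\kappa'[\epsilon]$, $\epsilon^2=0$, is not trivial.
\end{lemma}

\begin{proof}
Let $\partial_m=\partial/\partial t_m$ and $\mathfrak n=\bigoplus_m\mathcal R\epsilon_m$. The base change of $X$ along $\mathcal R\to\mathcal R\oplus\mathfrak n$, $a\mapsto a+\sum\partial_m(a)\epsilon_m$, is a lift of $X$, with class $\sum_m\mathrm{KS}(\partial_m)\epsilon_m$. This defines an $\mathcal R$-linear map $\mathrm{KS}\colon\bigoplus_m\mathcal R\partial_m\to\operatorname{Hom}_{\mathcal R}(\omega_X,\operatorname{Lie}X^t)$ of finite free modules. Let $\pi\colon\mathcal R\to B$ be any $k$-algebra map and $D\colon\mathcal R\to B$ a $k$-derivation along it. Since $\mathcal R$ is free over $\mathcal R^p$ on the monomials in $t_1,\dots,t_\nu$ with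 exponents less than $p$, and $D(a^pa')=\pi(a)^pD(a')$, we have $D=\sum D(t_m)\,\pi\circ\partial_m$. So $\pi+\epsilon D$ factors through $\mathcal R\oplus\mathfrak n\to B[\epsilon]$, $\epsilon_m\mapsto D(t_m)\epsilon$, and by functoriality the lift $X\otimes_{\pi+\epsilon D}B[\epsilon]$ has class $\sum_mD(t_m)\,\mathrm{KS}(\partial_m)\otimes1$.

Take $B=k$; the values $D(t_m)\in k$ are arbitrary. If the class vanishes, the lift is isomorphic to $X_0\otimes k[\epsilon]$ by an isomorphism lifting the identity, which in case (P) respects the polarizations by rigidity; universality then gives $\pi+\epsilon D=\pi$, so $D=0$. Hence $\mathrm{KS}\otimes k$ is injective, some $\nu\times\nu$ minor of $\mathrm{KS}$ is a unit of the local ring $\mathcal R$, and $\mathrm{KS}\otimes\kappa'$ is injective. For $B=\kappa'$ and $D\ne0$ some $D(t_m)$ is nonzero, so the class is nonzero.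
\end{proof}

\begin{lemma}\label{lem:generate}
We have $\kappa'=\kappa'^p(q_{ij}:(i,j)\in\mathcal I)$.
\end{lemma}

\begin{proof}
Suppose not. Since $[\kappa':\kappa'^p]$ is finite (Lemma~\ref{lem:pdegree}), the right-hand side lies in a subfield $\kappa_1$ with $\kappa'=\kappa_1(y)$, $y\notin\kappa_1$, $y^p\in\kappa_1$, and $D=d/dy$ is a nonzero derivation of $\kappa'$ that kills $\kappa_1$. It kills $k=k^p$, and by Lemma~\ref{lem:qsym} it kills all $q_{ij}$. Also $D\circ\pi\ne0$, for otherwise $D$ would kill $\kappa$, and then $\kappa'$, which is separable over $\kappa$. Let $B=\kappa'[\epsilon]$, let $X_1$ be the base change of $X_{\kappa'}$ along $\operatorname{id}+\epsilon D\colon\kappa'\to B$, and let $X_2$ be the trivial lift. We construct an isomorphism $X_1\cong X_2$ that lifts the identity; this contradicts Lemma~\ref{lem:KS}, applied to $D\circ\pi$.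

\emph{The $p^N$-torsion.} The groups $L/p^N$ and $\mu_{p^N}^c$ are defined over $\mathbb F_p$, so $X_1[p^N]$ and $X_2[p^N]$ are both extensions of $L/p^N$ by $\mu_{p^N}^c$ over $B$. Base change of $\mathcal T_i$ along $\operatorname{id}+\epsilon D$ replaces $q_{ij}$ by $q_{ij}+\epsilon D(q_{ij})=q_{ij}$. So the identity on the coordinates $Y_{ij}$ is an isomorphism $\varphi_i$ between the torsors over $l_i$ in $X_1[p^N]$ and $X_2[p^N]$, and it lifts the identity. These glue to an isomorphism of extensions: locally choose sections $y_i$ of the torsors in $X_1[p^N]$ and send $\xi+\sum a_iy_i$ to $\xi+\sum a_i\varphi_i(y_i)$ for $a_i\in\mathbb Z/p^N$. This makes sense because both groups are killed by $p^N$ and $L/p^N$ is free on the $l_i$, and it does not depend on the $y_i$ because $\varphi_i$ is equivariant. By restriction we get $u\colon X_1[p]\cong X_2[p]$ lifting the identity.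

\emph{From $X[p]$ to $X$.} Let $B'$ be a $B$-algebra and $P\in X_1(B')$. Its reduction lies in $X_1(B'/\epsilon B')=X_2(B'/\epsilon B')$ and lifts to some $P'\in X_2(B')$ by (F1). By (F2), $pP'$ does not depend on the lift. So $P\mapsto pP'$ is a homomorphism $\varphi\colon X_1\to X_2$ that lifts multiplication by $p$. For $P\in X_1[p](B')$ we may take $P'=u(P)$, so $\varphi$ kills $X_1[p]$ and $\varphi=v\circ p$ with $v\colon X_1\to X_2$. Modulo $\epsilon$ we have $v\circ p=p$ with $p$ an epimorphism, so $v$ lifts the identity, and it is an isomorphism by (F4).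
\end{proof}

We now adapt the coordinates to the lattice $S^+$. Write $\sigma_m=\sum_{\mathcal I}\sigma_{m,ij}l_{ij}$, choose integers $\sigma'_{m,ij}\equiv\sigma_{m,ij}\pmod{p^N}$, and put
\[
q_m=\prod_{(i,j)\in\mathcal I}q_{ij}^{\sigma'_{m,ij}}\in\kappa'^\times,\qquad z_m=q_m^{1/p^{e_m}},\qquad \kappa_z=\kappa'[z_1,\dots,z_\nu]\subset\kappa'^{1/p^e}.
\]
The embedding $x$ extends uniquely to the field $\kappa_z$.

\begin{lemma}\label{lem:zgen}
We have $\kappa_z=\kappa_z^p(z_1,\dots,z_\nu)$.
\end{lemma}

\begin{proof}
As $(\sigma_m)$ is a basis of $S$, the integer matrix $(\sigma'_{m,ij})$ is invertible modulo $p^N$. So each $q_{ij}$, $(i,j)\in\mathcal I$, is a product of integral powers of the $q_m$ and a $p^N$-th power in $\kappa'$, and Lemma~\ref{lem:generate} gives $\kappa'=\kappa'^p(q_1,\dots,q_\nu)$. The field $\kappa_z^p(z_1,\dots,z_\nu)$ contains $\kappa'^p$ and the $q_m=z_m^{p^{e_m}}$, hence $\kappa'$, hence $\kappa_z$.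
\end{proof}

\section{The displacement formula}\label{sec:displacement}

In this section and the next, $\gamma=\gamma_n(\delta)$ with $\delta\in\Lambda$. ``For $n$ large'' means for $n\ge n_0$ with $n_0$ independent of $\delta$; we always take $n$ so large that $\gamma\in\Gamma$. An expression $O(\rho^{p^{n+r}})$ denotes an element of $C$ of absolute value at most $K\rho^{p^{n+r}}$ for $n$ large, with $K$ independent of $n$ and $\delta$. The constants may depend on the finitely many fixed elements and polynomials that occur. We use freely that a fixed polynomial over $C$ is Lipschitz on bounded sets.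

Put $x_\gamma=x\circ a_\gamma\colon R\to\mathfrak o$; this is where the stability of $Z$ is used. Let $X_{x_\gamma}=X\otimes_{R,x_\gamma}\mathfrak o$ and $\theta=\theta_\gamma\otimes_x\mathfrak o\colon X_x\cong X_{x_\gamma}$. By Lemma~\ref{lem:action}, $x\equiv x_\gamma\pmod{J_n}$ on $R$, so $X_x$ and $X_{x_\gamma}$ coincide modulo $J_n$.

\begin{proposition}\label{prop:disp}
For $n$ large, $x_\gamma$ extends to a field embedding $\kappa_z\to C$ such that
\begin{enumerate}
\item[\textup{(a)}] $x_\gamma(z_m)=x(z_m)\,b_{s_m}(\delta)^{p^n}\bigl(1+O(\rho^{p^{n+1}})\bigr)$ for $m=1,\dots,\nu$;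
\item[\textup{(b)}] $x_\gamma(\phi)=x(\phi)+O(\rho^{p^n})$ for each fixed $\phi\in\kappa_z$.
\end{enumerate}
\end{proposition}

Two things separate the proof from the computation of Section~\ref{sec:small}. The functions $q_{ij}$ live on a finite cover, so $x_\gamma$ has to be extended, close to $x$. And $Y_{ij}$ and \eqref{eq:equiv} exist only at the generic point, whereas the formula for $\theta$ holds modulo $J_n$; we clear denominators by a fixed element $r$, which costs only a constant.

\begin{proof}
\emph{Step 1: extending $x_\gamma$.} Multiplying a primitive element of the separable extension $\kappa'/\kappa$ by a common denominator of the coefficients of its minimal polynomial, write $\kappa'=\kappa(\eta)$ with monic minimal polynomial $f\in R[T]$. Let $R'=R[\eta]\cong R[T]/(f)$. Then $x(\eta)\in\mathfrak o$, and $\varpi_1=x(f'(\eta))$ satisfies $0<|\varpi_1|\le1$. The polynomials $f^x$ and $f^{x_\gamma}$, obtained by applying $x$ and $x_\gamma$ to the coefficients, are congruent modulo $J_n$. So $|f^{x_\gamma}(x(\eta))|\le\rho^{p^n}$, and if $\rho^{p^n}<|\varpi_1|^2$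 then $|(f^{x_\gamma})'(x(\eta))|=|\varpi_1|$. Newton's lemma says that a polynomial $f_1\in\mathfrak o[T]$ with $|f_1(a)|<|f_1'(a)|^2$ for some $a\in\mathfrak o$ has a root at distance at most $|f_1(a)/f_1'(a)|$ from $a$. It gives a root $\eta_\gamma\in\mathfrak o$ of $f^{x_\gamma}$ with $|\eta_\gamma-x(\eta)|\le K_1\rho^{p^n}$, where $K_1=|\varpi_1|^{-1}\ge1$. Setting $x_\gamma(\eta)=\eta_\gamma$ extends $x_\gamma$ to $R'\to\mathfrak o$, and
\begin{equation}\label{eq:J}
x\equiv x_\gamma\pmod J\ \text{ on }R',\qquad J=\{a\in\mathfrak o:|a|\le K_1\rho^{p^n}\}\supset J_n .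
\end{equation}
The kernel of $x_\gamma$ on $R'$ is a prime that meets $R$ in $0$, and $R'$ is a domain integral over $R$; so the kernel is $0$, and $x_\gamma$ extends to $\kappa'$ and uniquely to $\kappa_z$. If $\phi=\phi_1/\phi_2$ with $\phi_1,\phi_2\in R'$ and $K_1\rho^{p^n}<|x(\phi_2)|$, then $|x_\gamma(\phi_2)|=|x(\phi_2)|$ and $|x_\gamma(\phi)-x(\phi)|\le K_1\rho^{p^n}|x(\phi_2)|^{-2}$. This proves (b) for $\phi\in\kappa'$; in particular $|x_\gamma(\phi)|=|x(\phi)|$ for $\phi\in\kappa'^\times$ and $n$ large.

\emph{Step 2: $\theta$ respects the labels of the fibers.} Let $\mathcal H$ be the coordinate ring of $X[p^N]$ over $R$, a finite free $R$-module. Let $\mathbf 1_i\in\mathcal H\otimes_R\kappa'$ be the idempotent of $\mathcal T_i$, and extend $Y_{ij}$ by $0$ outside $\mathcal T_i$. Let $\mathbf 1'_j$ be the idempotent of the fiber of $X^t[p^N]_{\kappa'}$ over $l'_j$. Choose $0\ne r\in R'$ such that all $r\mathbf 1_i$ and $rY_{ij}$ lie in $\mathcal H\otimes_RR'$, and all $r\mathbf 1'_j$ lie in the corresponding ring for $X^t$. A point of $X_{x_\gamma}[p^N]$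 with values in an $\mathfrak o$-algebra is a ring map on $\mathcal H$ that extends $x_\gamma$; we evaluate elements of $\mathcal H\otimes_RR'$ at it by using $x_\gamma$ on $R'$. For points of $X_x[p^N]$ we use $x$.

The scheme $\mathcal T_i\otimes_{\kappa',x_\gamma}C$ is a torsor under a connected finite group scheme over an algebraically closed field, so it has a unique $C$-point; let $P_i^\gamma\in X_{x_\gamma}[p^N](\mathfrak o)$ be its extension. Define $Q_j^\gamma\in X_{x_\gamma}^t[p^N](\mathfrak o)$ in the same way from the fiber over $l'_j$. With $x$ in place of $x_\gamma$ this recipe gives $P_i$ and $Q_j$. We claim that for $n$ large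
\begin{equation}\label{eq:labels}
\theta(P_i)=P_i^\gamma,\qquad(\theta^t)^{-1}(Q_j)=Q_j^\gamma .
\end{equation}
Write $\gamma=1+p^{n-N}(p^N\delta_1)$ with $\delta_1\in\operatorname{End}(X_0)$. Lemma~\ref{lem:action} for the exponent $n-N\ge1$ shows that modulo $J_{n-N}$ the map $\theta-1$ is divisible by $p^N$, so $\theta$ is the identity on the $p^N$-torsion, and $\theta(P_i)\equiv P_i\pmod{J_{n-N}}$. For $n$ large $J\subset J_{n-N}$, so by \eqref{eq:J}
\[
(r\mathbf 1_i)(\theta(P_i))\equiv(r\mathbf 1_i)(P_i)=x(r)\pmod{J_{n-N}} .
\]
Once $|x(r)|>\rho^{p^{n-N}}$, the left side is nonzero, so $\theta(P_i)$ lies on $\mathcal T_i\otimes_{x_\gamma}C$ and equals $P_i^\gamma$. By duality $(\theta^t)^{-1}\colon X_x^t\to X_{x_\gamma}^t$ is the identity on the $p^N$-torsion modulo $J_{n-N}$, and the same computation with $r\mathbf 1'_j$ gives the second formula.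

\emph{Step 3: an integral form of equivariance.} Let $\mathbf 1_0$ be the idempotent of $\mathcal T_0$. As functions of a point $\xi$ of the scheme $X_{x_\gamma}[p^N]_C$,
\[
Y_{ij}(P_i^\gamma+\xi)=Y_{ij}(P_i^\gamma)\,\langle\xi,Q_j^\gamma\rangle\,\mathbf 1_0(\xi),\qquad \mathbf 1_i(P_i^\gamma+\xi)=\mathbf 1_0(\xi).
\]
Indeed, both sides of each identity vanish off $\mathcal T_0$, and on $\mathcal T_0$ the first is \eqref{eq:equiv}, since $\chi_j=\langle\,\cdot\,,Q_j^\gamma\rangle$ there. Multiply the first identity by $x_\gamma(r)^2$ and use the second: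
\[
x_\gamma(r)\,(rY_{ij})(P_i^\gamma+\xi)=(rY_{ij})(P_i^\gamma)\,\langle\xi,Q_j^\gamma\rangle\,(r\mathbf 1_i)(P_i^\gamma+\xi).
\]
All factors are functions on $X_{x_\gamma}[p^N]$ over $\mathfrak o$, whose coordinate ring is free over $\mathfrak o$; so the identity holds over $\mathfrak o$ and may be reduced modulo $J$. In Steps 3 and 4 bars denote reduction modulo $J$. Evaluate at $\xi=\bar P_i-\bar P_i^\gamma$, a point of $X_{x_\gamma}\otimes\mathfrak o/J=X_x\otimes\mathfrak o/J$. By \eqref{eq:J} the values at $\bar P_i$ may be computed through $x$: they are $(rY_{ij})(\bar P_i)=x(r)y$ and $(r\mathbf 1_i)(\bar P_i)=x(r)$ modulo $J$, where $y=Y_{ij}(P_i)\in C$. With $y_\gamma=Y_{ij}(P_i^\gamma)\in C$ we obtain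
\[
x_\gamma(r)x(r)\,y\equiv x_\gamma(r)x(r)\,y_\gamma\,\tilde w\pmod J,\qquad w=\langle\bar P_i-\bar P_i^\gamma,\bar Q_j^\gamma\rangle\in\mu_{p^N}(\mathfrak o/J),
\]
for any lift $\tilde w\in\mathfrak o$ of $w$. Here $y^{p^N}=x(q_{ij})$ and $y_\gamma^{p^N}=x_\gamma(q_{ij})$. By Step 1, $|x_\gamma(r)|=|x(r)|$ and $|y_\gamma|=|x(q_{ij})|^{1/p^N}$ for $n$ large. Dividing, $|y/y_\gamma-\tilde w|\le K_1|x(r)|^{-2}|x(q_{ij})|^{-1/p^N}\rho^{p^n}$. In characteristic $p$ the $p^N$-th power of a difference is the difference of the $p^N$-th powers, so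
\begin{equation}\label{eq:qw}
x(q_{ij})/x_\gamma(q_{ij})=\tilde w^{\,p^N}+O(\rho^{p^{n+N}}).
\end{equation}

\emph{Step 4: computing $w$.} We have $\langle P_i^\gamma,Q_j^\gamma\rangle\in\mu_{p^N}(\mathfrak o)=1$, so \eqref{eq:labels} gives $w=\langle\bar P_i,(\theta^t)^{-1}\bar Q_j\rangle=\langle\theta^{-1}\bar P_i,\bar Q_j\rangle$. The last expression is already defined modulo $J_n\subset J$, where $\theta^{-1}=1-V^n\delta_*^{(p^n)}F^n$ by \eqref{eq:expinv} and Lemma~\ref{lem:action}. By \eqref{eq:orth} and the duality between $V_X$ and $F_{X^t}$, $w$ is the image of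
\[
w'=\langle-\delta_*^{(p^n)}F^nP_i,\ F^nQ_j\rangle\in\mu_{p^N}(\mathfrak o/J_n),
\]
a pairing on $X_x^{(p^n)}\otimes\mathfrak o/J_n$. The $n$-th power of the Frobenius of $\mathfrak o/J_n$ factors as $\mathfrak o/J_n\to\mathfrak o/J_0\xrightarrow{\Phi}\mathfrak o/J_n$ with $\Phi(a)=a^{p^n}$. Hence $X_x^{(p^n)}\otimes\mathfrak o/J_n$ is the base change along $\Phi$ of $X_0\otimes_k\mathfrak o/J_0$, the points $F^nP_i$ and $F^nQ_j$ are the base changes of $P_i\bmod J_0$ and $Q_j\bmod J_0$, and $\delta_*^{(p^n)}$ is the base change of $\delta_*$. So $w'=\Phi(w_N(i,j;-\delta_*))$, and we may take $\tilde w=\tilde w_N^{\,p^n}$ with $\tilde w_N$ a lift of $w_N(i,j;-\delta_*)$. By \eqref{eq:b}, $\tilde w^{\,p^N}=(\tilde w_N^{\,p^N})^{p^n}\equiv b_{ij}(\delta_*)^{-p^n}\pmod{J_{n+N}}$. Since $|b_{ij}(\delta_*)|=1$, \eqref{eq:qw} becomes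
\[
x_\gamma(q_{ij})/x(q_{ij})=b_{ij}(\delta_*)^{p^n}\bigl(1+O(\rho^{p^{n+N}})\bigr).
\]

\emph{Step 5: conclusion.} By \eqref{eq:expinv}, $b_{ij}(\delta_*)^{p^n}=b_{ij}(\delta)^{p^n}b_{ij}(\delta')^{p^{2n-1}}$, and $|b_{ij}(\delta')^{p^{2n-1}}-1|\le\rho^{p^{2n-1}}\le\rho^{p^{n+N}}$ for $n\ge N+1$. Since $\sigma_{m,ij}-\sigma'_{m,ij}\in p^N\mathbb Z_p$, also $|b_{ij}(\delta)^{p^n(\sigma_{m,ij}-\sigma'_{m,ij})}-1|\le\rho^{p^{n+N}}$. Taking products,
\[
x_\gamma(q_m)/x(q_m)=b_{\sigma_m}(\delta)^{p^n}\bigl(1+O(\rho^{p^{n+N}})\bigr).
\]
Extract $p^{e_m}$-th roots. The root of $b_{\sigma_m}(\delta)$ is $b_{s_m}(\delta)$, the root of $1+a$ is $1+a^{1/p^{e_m}}$, and $n+N-e_m\ge n+1$. This proves (a). As $s_m\in S^+$, we have $|b_{s_m}(\delta)^{p^n}-1|\le\rho^{p^n}$, so (a) gives (b) for $\phi=z_m$. A general $\phi\in\kappa_z$ is a polynomial in the $z_m$ with coefficients in $\kappa'$, and (b) holds for the coefficients by Step 1. This proves (b).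
\end{proof}

\section{Proof of the theorems}\label{sec:end}

Regard $x$ as an inclusion $\kappa_z\subset C$, and suppose $d<\nu$. By Lemma~\ref{lem:zgen} we pass from $\kappa_z^p$ to $\kappa_z$ by adjoining the $z_m$ one at a time. Each step has degree $1$ or $p$, and by Lemma~\ref{lem:pdegree} exactly $d$ steps have degree $p$. Renumber so that these steps adjoin $z_1,\dots,z_d$. Then the monomials in $z_1,\dots,z_d$ with exponents less than $p$ form a basis of $\kappa_z$ over $\kappa_z^p$, and since $d<\nu$,
\[
z_\nu=\Pi(z_1,\dots,z_d),\qquad \Pi=\sum_{I}a_I^pT^I,\quad a_I\in\kappa_z ,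
\]
with $I$ running over $\{0,\dots,p-1\}^d$. Apply $x_\gamma$. By Proposition~\ref{prop:disp}(b), $x_\gamma(a_I)^p=a_I^p+O(\rho^{p^{n+1}})$. With $u_m=u_m(\delta)=b_{s_m}(\delta)$, Proposition~\ref{prop:disp}(a) gives
\begin{equation}\label{eq:rel}
z_\nu u_\nu^{p^n}=\Pi(z_1u_1^{p^n},\dots,z_du_d^{p^n})+O(\rho^{p^{n+1}}).
\end{equation}

\subsection*{Linearization}

We want the linear part of \eqref{eq:rel} in the small quantities $u_m^{p^n}-1$. For $p=2$ the terms of degree at least $2$ are absorbed in the error, as in Section~\ref{sec:small}. For $p>2$ the terms of degrees $2,\dots,p-1$ are not. We remove them by replacing $\delta$ by $a\delta$ and averaging over $a\in\mathbb F_p^\times$. This needs a coordinate that is linear in $\delta$ up to an error $\rho^p$, and the truncated logarithm is one. Let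
\[
\ell(u)=\sum_{r=1}^{p-1}(-1)^{r-1}\frac{(u-1)^r}{r},\qquad E(v)=\sum_{r=0}^{p-1}\frac{v^r}{r!}.
\]
The polynomials $\ell((1+T_1)(1+T_2))-\ell(1+T_1)-\ell(1+T_2)$ and $E(\ell(1+T))-1-T$ have coefficients in $\mathbb Z_{(p)}$. They have only terms of degree at least $p$, because over $\mathbb Q$ the same expressions vanish for $\log$ and $\exp$, which differ from $\ell$ and $E$ by terms of order at least $p$. Hence for $u,u'\in C$ with $|u-1|,|u'-1|\le\rho$,
\begin{equation}\label{eq:log}
|\ell(uu')-\ell(u)-\ell(u')|\le\rho^p,\qquad |E(\ell(u))-u|\le\rho^p,\qquad |\ell(u)|=|u-1| .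
\end{equation}
Put $v_m(\delta)=\ell(u_m(\delta))$, so that $|v_m(\delta)|\le\rho$, and $v(\delta)^{p^n}=(v_1(\delta)^{p^n},\dots,v_\nu(\delta)^{p^n})$. As $E$ has coefficients in $\mathbb F_p$, the $p^n$-th power of the second inequality reads $|E(v_m^{p^n})-u_m^{p^n}|\le\rho^{p^{n+1}}$. So \eqref{eq:rel} becomes
\[
\Psi\bigl(v(\delta)^{p^n}\bigr)=O(\rho^{p^{n+1}}),\qquad \Psi=z_\nu E(T_\nu)-\Pi\bigl(z_1E(T_1),\dots,z_dE(T_d)\bigr)\in C[T_1,\dots,T_\nu].
\]
Let $\Psi_r$ be the homogeneous part of degree $r$. Then $\Psi_0=z_\nu-\Pi(z_1,\dots,z_d)=0$, and the coefficient of $T_\nu$ in $\Psi_1$ is $z_\nu\ne0$.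

Let $a\in\{1,\dots,p-1\}$. Since $u_m(a\delta)=u_m(\delta)^a$, the first inequality of \eqref{eq:log}, applied $a-1$ times, gives $|v_m(a\delta)-av_m(\delta)|\le\rho^p$, and so $|v_m(a\delta)^{p^n}-av_m(\delta)^{p^n}|\le\rho^{p^{n+1}}$ because $a^{p^n}=a$ in $\mathbb F_p$. The relation for $a\delta\in\Lambda$ thus gives $\Psi(a\,v(\delta)^{p^n})=O(\rho^{p^{n+1}})$. In $\mathbb F_p$ the sum $\sum_aa^{r-1}$ is $-1$ if $r\equiv1\pmod{p-1}$ and $0$ otherwise. Hence
\[
\sum_{a\in\mathbb F_p^\times}a^{-1}\Psi(aT)=-\sum_{r\ge1,\ r\equiv1\ (p-1)}\Psi_r(T),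
\]
and the degrees that occur are $1$ and degrees at least $p$. For $r\ge p$ we have $\Psi_r(v(\delta)^{p^n})=O(\rho^{p\cdot p^n})$. Therefore, with $\Psi_1=\sum c_mT_m$ and $(c_m)\ne0$,
\begin{equation}\label{eq:lin}
\sum_{m=1}^\nu c_m\,v_m(\delta)^{p^n}=O(\rho^{p^{n+1}}).
\end{equation}

\subsection*{Descent of the coefficients to $\mathbb F_p$}

A relation with coefficients in $C$ says nothing yet about the lattice $S^+$. But \eqref{eq:lin} holds with the same coefficients for all large $n$, and this forces a relation over $\mathbb F_p$. Let $\mathcal C\subset C^\nu$ be the set of all vectors $(c_m)$ that satisfy \eqref{eq:lin}, for some constants $K,n_0$ depending on the vector. It is a nonzero $C$-subspace. It is stable under $(c_m)\mapsto(c_m^p)$, since the $p$-th power of \eqref{eq:lin} for $n$ is \eqref{eq:lin} for $n+1$ with coefficients $c_m^p$ and constant $K^p$. Take a nonzero $(c_m)\in\mathcal C$ with minimal support, scaled so that one coordinate equals $1$. Then $(c_m^p-c_m)\in\mathcal C$ has strictly smaller support, so it is zero, and $c_m\in\mathbb F_p$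 for all $m$. For this vector \eqref{eq:lin} reads $|\sum c_mv_m(\delta)|^{p^n}\le K\rho^{p\cdot p^n}$ for all $n\ge n_0$. Taking $p^n$-th roots and letting $n\to\infty$,
\[
\Bigl|\sum_mc_mv_m(\delta)\Bigr|\le\rho^p\qquad\text{for all }\delta\in\Lambda .
\]
Lift $c_m$ to $\tilde c_m\in\{0,\dots,p-1\}$ and put $s=\sum\tilde c_ms_m\in S^+\setminus pS^+$. Then $b_s(\delta)=\prod u_m(\delta)^{\tilde c_m}$, so $|\ell(b_s(\delta))-\sum c_mv_m(\delta)|\le\rho^p$ by \eqref{eq:log}. Hence $|b_s(\delta)-1|=|\ell(b_s(\delta))|\le\rho^p$ for all $\delta\in\Lambda$, that is, $\|s\|\le\rho^p$. This contradicts Lemma~\ref{lem:lattice}.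

Therefore $d=\nu$, and Theorems~\ref{thm:P} and~\ref{thm:U} follow by the reduction in Section~\ref{sec:setup}. \qed

\begin{proof}[Proof of Corollary~\ref{cor:nonord}]
Let $Z=\operatorname{Spf}\mathcal R/I$ with $I\ne0$ be stable under the open subgroup $\Gamma$, and let $\mathfrak p_1,\dots,\mathfrak p_r$ be the minimal primes over $I$. The $a_\gamma$, $\gamma\in\Gamma$, permute them. By Krull's intersection theorem $\bigcap_n(\mathfrak p_i+\mathfrak m_{\mathcal R}^{[p^n]})=\mathfrak p_i$, so there is an $n\ge1$ with $\mathfrak p_j\not\subset\mathfrak p_i+\mathfrak m_{\mathcal R}^{[p^n]}$ for all $i\ne j$. If $\gamma\in\Gamma$ and $\gamma\equiv1$ modulo $p^n\operatorname{End}(X_0)$, Lemma~\ref{lem:action} gives $a_\gamma(\mathfrak p_i)\subset\mathfrak p_i+\mathfrak m_{\mathcal R}^{[p^n]}$, so $a_\gamma(\mathfrak p_i)=\mathfrak p_i$. Thus each $\operatorname{Spf}\mathcal R/\mathfrak p_i$ is irreducible and stable under an open subgroup. If $X$ were ordinary at $\mathfrak p_i$, Theorem~\ref{thm:P} or~\ref{thm:U} would give $\mathfrak p_i=0$, hence $I=0$. So every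 $\mathfrak p_i$ lies in the non-ordinary locus. This locus is closed, so it contains $\operatorname{Spec}\mathcal R/I$.
\end{proof}

\section{Groups with more than one slope}\label{sec:examples}

Let $G$ be the one-dimensional formal group of height $2$ over $k$, the $p$-divisible group of a supersingular elliptic curve $E_{\mathrm{ss}}$. By the Serre--Tate theorem $\operatorname{Def}(G)=\operatorname{Spf}k[[t]]$ is the completion at a supersingular point of a fine moduli curve of elliptic curves with level structure prime to $p$. Such a curve has finitely many supersingular points, so the universal deformation of $G$ is generically ordinary.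

\begin{example}[unpolarized]\label{ex:U}
Let $X_0=\mu_{p^\infty}\times G$, of dimension $2$ and height $3$, so $\dim\operatorname{Def}(X_0)=2$. By (F5), $\operatorname{Aut}(X_0)=\mathbb Z_p^\times\times\operatorname{Aut}(G)$. Consider the map $\operatorname{Def}(G)\to\operatorname{Def}(X_0)$, $\tilde G\mapsto\mu_{p^\infty}\times\tilde G$. It is injective on tangent vectors. Indeed, take an isomorphism $\mu_{p^\infty}\times\tilde G\cong\mu_{p^\infty}\times G$ over $k[\epsilon]$ that lifts the identity. Its component $\mu_{p^\infty}\to G$ lifts $0$ and vanishes by rigidity, so $\mu_{p^\infty}$ is carried to $\mu_{p^\infty}$, and passing to quotients gives $\tilde G\cong G$. Hence the map is a closed immersion. Its image is stable under $\operatorname{Aut}(X_0)$, because $\mathbb Z_p^\times$ lifts to every product and $\operatorname{Aut}(G)$ only changes the marking of $\tilde G$. The image is irreducible, generically ordinary and of dimension $1<2$.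
\end{example}

In this example it is Proposition~\ref{prop:nondeg} that fails. At a test point of the image, a generator $l$ of $L$ lands in the factor $\tilde G$, every $\delta\in\operatorname{End}(X_0)$ preserves $G$, and the projection $l'\in L'$ to $\mu_{p^\infty}$ kills $\tilde G$. So $b(l,l';\delta)=1$ for all $\delta$, although $l\otimes l'\ne0$.

\begin{example}[polarized]\label{ex:P}
Let $A_0=E_{\mathrm{ord}}\times E_{\mathrm{ss}}$ with $E_{\mathrm{ord}}$ ordinary and with the product polarization. Then $X_0=\mu_{p^\infty}\times G\times\mathbb Q_p/\mathbb Z_p$ and $\dim\operatorname{Def}(A_0,\lambda_0)=3$. The polarization $\lambda_G$ of $G$ lifts to every deformation $\tilde G$, since $\tilde G$ comes from an elliptic curve, so $\tilde G\mapsto\mu_{p^\infty}\times\tilde G\times\mathbb Q_p/\mathbb Z_p$ with the product polarization defines a map $\operatorname{Def}(G)\to\operatorname{Def}(A_0,\lambda_0)$. It is injective on tangent vectors: as in Example~\ref{ex:U}, an isomorphism with the trivial deformation over $k[\epsilon]$ preserves $\mu_{p^\infty}$,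 and the connected part of the quotient by $\mu_{p^\infty}$ is $\tilde G$. By (F5), an element of $\operatorname{Aut}(X_0,\lambda_0)$ has the form $(a,\beta,a^{-1})$ with $a\in\mathbb Z_p^\times$ and $\beta\in\operatorname{Aut}(G,\lambda_G)$. The factor $(a,1,a^{-1})$ lifts to every product and preserves the polarization, and $\beta$ only changes the marking of $\tilde G$. So the image is a one-dimensional, stable, generically ordinary closed subscheme of a three-dimensional deformation space.
\end{example}

\begin{thebibliography}{9}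

\bibitem{BBM}
Berthelot, Breen and Messing, Lecture Notes in Mathematics (LNM) 930.

\bibitem{HOC}
``1. Introduction'', \texttt{https://www.math.upenn.edu/\textasciitilde{}chai/papers\_pdf/HOC\_16july\_wm.pdf}.

\end{thebibliography}
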